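\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Words avoiding exponents above $k/(k-1)$\\ with a letter of frequency $1/(k+1)$}


\begin{abstract}
In an infinite word over $k\ge5$ letters all of whose repetitions have exponent at most $\frac{k}{k-1}$, the frequency of a letter, when it exists, lies between $\frac1{k+1}$ and $\frac1{k-1}$. A conjecture of Ochem states that for every $k\ge5$ the lower value is attained. It is known for $k=5$ and for $9\le k\le 38$. We prove it in the remaining cases, in the strong form that a letter can be placed exactly at the multiples of $k+1$. For $k\ge38$ we perturb a simple periodic word by rare local permutations that act as counters modulo $4$. For $k=6,7,8$ we arrange permutations along the Thue--Morse word and reduce the question to a finite computation in the symmetric group, which is given in full.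
\end{abstract}

\section{Introduction}

\paragraph{Repetitions.}
Let $w$ be a finite or infinite word over a finite alphabet. A pair $(p,q)$ of words is a \emph{repetition} in $w$ if $pq$ is a factor of $w$, $p\ne\varepsilon$, and $q$ is a prefix of $pq$. Its \emph{exponent} is $|pq|/|p|$. The word $w$ is \emph{$x^+$-free} if it contains no repetition of exponent greater than $x$. Repetitions with $q=\varepsilon$ have exponent $1$ and play no role. If $q\neq\varepsilon$, then with $d=|p|$ and $j=|q|$ a repetition is the same thing as a factor $q$ of length $j\ge1$ that occurs at two positions $i$ and $i+d$, $d\ge 1$; the two occurrences may overlap. We say that the repetition has \emph{data} $(d,j)$. Its exponent is $(d+j)/d$, which exceeds $\frac{k}{k-1}$ exactly when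
\[
 (k-1)\,j>d .
\]
In that case we call it \emph{bad}. So $w$ is $\frac{k}{k-1}^+$-free if and only if it has no bad repetition.

\paragraph{Letter frequencies.}
The \emph{frequency} of a letter $a$ in $w=w_1w_2\cdots$ is $\lim_{n}|w_1\cdots w_n|_a/n$, if the limit exists, where $|u|_a$ counts the occurrences of $a$ in $u$. The threshold $\frac k{k-1}$ makes words over $k$ letters very rigid. The following proposition contains the known bounds on frequencies; we include the short proof because it explains the constructions below.

\begin{proposition}\label{prop:gaps}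
Let $k\ge5$ and let $w$ be an infinite $\frac{k}{k-1}^+$-free word over $k$ letters. Each letter occurs infinitely often, and its consecutive occurrences are at distance $k-1$, $k$ or $k+1$. Hence the frequency of a letter, if it exists, lies in $[\frac1{k+1},\frac1{k-1}]$. If $a$ occurs at $i$ and next at $i+k+1$, then $w_{i+1}\cdots w_{i+k}=P\,P(1)$, where $P$ is an arrangement of the other $k-1$ letters and $P(1)$ is its first letter.
\end{proposition}
\begin{proof}
Equal letters at distance $d$ form a repetition with data $(d,1)$, so $d\ge k-1$, and any $k-1$ consecutive letters are distinct. Suppose that $a$ is missing from $k+1$ consecutive positions. Only $k-1$ letters remain there, so each of the last two letters equals the letter $k-1$ places before it. This is a repetition with data $(k-1,2)$, which is bad. So $a$ occurs among any $k+1$ consecutive positions, and gaps are at most $k+1$. In the last statement the $k$ letters between the two $a$'s come from a $(k-1)$-letter alphabet, and the first $k-1$ and the last $k-1$ of them are distinct; so the last one equals the first one.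
\end{proof}

The frequency $\frac1{k+1}$ means that the gaps of $a$ equal $k+1$ on average, the largest value possible. The natural guess is that one can take \emph{all} gaps of $a$ equal to $k+1$. Ochem (2005) conjectured that the extreme value is attained; the conjecture is recorded in \cite{slides}.

\begin{conjecture}[Ochem 2005, part (1)]
For every $k\ge5$ there is an infinite $\frac{k}{k-1}^+$-free word over a $k$-letter alphabet with letter frequency $\frac1{k+1}$, that is, in which some letter has frequency $\frac1{k+1}$.
\end{conjecture}

It is known for $k=5$ (Chalopin and Ochem) and for $9\le k\le38$ (Rao). We prove the following two theorems. From now on positions are counted from $0$.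

\begin{theorem}\label{thm:large}
For every $k\ge38$ there is an infinite $\frac{k}{k-1}^+$-free word over $k$ letters in which some letter $a$ occurs exactly at the positions $\equiv0\pmod{k+1}$.
\end{theorem}

\begin{theorem}\label{thm:small}
The same holds for $k=6,7,8$.
\end{theorem}

\begin{corollary}
Ochem's conjecture, part (1), is true: for every $k\ge5$ there is an infinite $\frac{k}{k-1}^+$-free word over $k$ letters in which some letter has frequency $\frac1{k+1}$.
\end{corollary}
\begin{proof}
In Theorems~\ref{thm:large} and~\ref{thm:small} the letter $a$ has frequency $\frac1{k+1}$. The cases $k=5$ and $9\le k\le38$ are the known ones quoted above.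
\end{proof}

\paragraph{The two methods.}
If $a$ occurs exactly at the multiples of $k+1$, the word consists of \emph{rows} $a\,P\,P(1)$ of length $k+1$, and the question is how to pass from one $P$ to the next. For large $k$ there is a periodic way of doing this in which about half of the letters recur with distance $k+1$ and the others with distance $k-1$ (or rarely $k$). It has no bad repetition except those caused by its period. We destroy the period by changing four letters at a time, rarely; each such place is a counter modulo $4$, and the counters are scheduled so that no long repetition survives. This needs room for at least six counters, hence $k\ge38$. For $k=6,7,8$ we use three or four transitions only, written as permutations, and arrange them in two blocks $X,Y$ along the Thue--Morse word. A repetition among the transitions yields a repetition of rows only if a product of permutations is trivial; the substitution $0\mapsto01$, $1\mapsto10$ acts on pairs of permutations by $(x,y)\mapsto(xy,yx)$, and for our blocks this action becomes periodic up to conjugation. So finitely many products have to be checked.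

\section{Large alphabets}\label{sec:large}

Throughout this section $k\ge38$ and $h=\lfloor k/2\rfloor\ge19$.

\subsection{A periodic skeleton}\label{sec:skel}

We use $k$ \emph{tracks}: $L_t$ for $t\in\mathbb Z/h$, and $R_0,\dots,R_h$ if $k=2h+1$, respectively $R_0,\dots,R_{h-1}$ if $k=2h$. At any time each track contains one letter, and different tracks contain different letters. The word is the concatenation of rows $r=0,1,2,\dots$ of length $k+1$, with columns $0,\dots,k$. A row \emph{displays} the contents of tracks in the following order, where \emph{$L$-slot $s$} of row $r$ displays the track $L_{r+s}$ (index modulo $h$).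
\begin{itemize}
\item $k=2h+1$: column $2s$ displays $R_s$ ($0\le s\le h$); column $2s-1$ is $L$-slot $s$ ($1\le s\le h+1$).
\item $k=2h$: column $0$ displays $R_0$; column $1$ is $L$-slot $0$; column $2s$ is $L$-slot $s$ ($1\le s\le h$); column $2s+1$ displays $R_s$ ($1\le s\le h-1$).
\end{itemize}

\begin{lemma}\label{lem:skel}
\textup{(a)} Consecutive displays of an $R$-track are at distance $k+1$. \textup{(b)} Successive $L$-slots, also across rows, display tracks with consecutive indices. From slot $s$ an $L$-track moves on to slot $s-1$ of the next row, except that from the lowest slot ($1$ for $k$ odd, $0$ for $k$ even) it moves to the highest slot ($h+1$, respectively $h$) of the same row. Such a step has length $k-1$, except that for $k$ even the step from slot $1$ to slot $0$ has length $k$. \textup{(c)} Two $R$'s are never adjacent; two $L$-slots are adjacent only for $k$ even, in columns $1,2$.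
\end{lemma}
\begin{proof}
(a) and (c) are read off the definition. (b) Each row has $h+1$ $L$-slots. The last one of row $r$ displays $L_{r+h+1}$ (respectively $L_{r+h}$) and the first one of row $r+1$ displays $L_{r+2}$ (respectively $L_{r+1}$), the next index modulo $h$. So a track reappears after $h$ $L$-displays, which is slot $s-1$ of the next row, or the highest slot of the same row if $s$ is the lowest slot. The distances are $(k+1)-2$ in general; from lowest to highest slot $2h=k-1$ ($k$ odd) or $2h-1=k-1$ ($k$ even); and from slot $1$ (column $2$) to slot $0$ (column $1$) for $k$ even it is $(k+1)-1=k$.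
\end{proof}

\begin{example}\label{ex:skel}
To see what the skeleton does, take $k=7$, $h=3$ with constant contents:
\[
\begin{array}{c|cccccccc}
\text{row }0&R_0&L_1&R_1&L_2&R_2&L_0&R_3&L_1\\
\text{row }1&R_0&L_2&R_1&L_0&R_2&L_1&R_3&L_2\\
\text{row }2&R_0&L_0&R_1&L_1&R_2&L_2&R_3&L_0
\end{array}
\]
and row $3$ equals row $0$. An $R$-letter recurs exactly at multiples of $8$, an $L$-letter exactly at multiples of $6$, and any two adjacent positions hold one of each. So a repetition with $j\ge2$ has $d$ divisible by $24=h(k+1)$: there are no bad repetitions with small $d$. The only defect is the period $24$ itself.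
\end{example}

\subsection{Events}\label{sec:events}

To destroy the period we change contents. A \emph{site} is an integer $s\in[2,h-2]$; we shall choose several sites, pairwise differing by at least $3$. The \emph{event rows} are $r=hl$, $l\ge1$, and in each event row some of the sites are \emph{active}. If $s$ is active in row $r$, then from row $r$ on (row $r$ included) the contents change by
\begin{equation}\label{eq:event}
L_s\leftarrow R_s,\qquad R_s\leftarrow R_{s+1},\qquad L_{s+1}\leftarrow L_s,\qquad R_{s+1}\leftarrow L_{s+1},
\end{equation}
with the old contents on the right. This is a $4$-cycle on four tracks. Tracks $R_s,R_{s+1},L_s,L_{s+1}$ with $s$ a site are \emph{special}, the others are \emph{pure}. Since sites differ by at least $3$, the four tracks of different sites are disjoint. So \emph{each site is a counter modulo $4$}: between two rows the content of any of its four tracks is the same if and only if the number of events at that site between these rows is divisible by $4$. The content of a pure track never changes. As sites lie in $[2,h-2]$ and differ by at least $3$, the tracks $R_0,R_1,L_0,L_1$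 are pure, and no three cyclically consecutive $R$'s and no three cyclically consecutive $L$'s are special. The content of $R_0$ is the letter $a$.

Why this $4$-cycle? It has the right order for a counter, and it keeps all distances between equal letters in the range allowed by Proposition~\ref{prop:gaps}. Let $s$ be active in row $r_0=hl$, and let $b_0,b_1,b_2,b_3$ be the old contents of $R_s,L_s,R_{s+1},L_{s+1}$. In row $r_0-1$ the tracks $L_s,L_{s+1}$ are in slots $s+1,s+2$, and in row $r_0$ they are displayed only in slots $s,s+1$. So row $r_0-1$ displays $b_0,b_1,b_2,b_3$ for the last time before the event at consecutive positions $P,\dots,P+3$. (If $k$ is even and $s=h-2$, row $r_0-1$ shows $L_{h-1}$ in slot $0$ also; slot $h=s+2$ is the later one.) Row $r_0$ displays $L_s,R_s,L_{s+1},R_{s+1}$ at $P+k,\dots,P+k+3$: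
\[
\begin{array}{l|cccc}
\text{positions }P,\dots,P+3 & b_0&b_1&b_2&b_3\\
\text{positions }P+k,\dots,P+k+3,\text{ without event}& b_1&b_0&b_3&b_2\\
\text{positions }P+k,\dots,P+k+3,\text{ with event}& b_0&b_2&b_1&b_3
\end{array}
\]
With the event, the step lengths of $b_0,b_1,b_2,b_3$ are
\begin{equation}\label{eq:steps}
b_0:\ k,\qquad b_1:\ k+1,\qquad b_2:\ k-1,\qquad b_3:\ k .
\end{equation}
Together with Lemma~\ref{lem:skel}: \emph{consecutive occurrences of any letter are at distance $k-1$, $k$ or $k+1$}, whatever the schedule of active sites.

\subsection{The schedule}\label{sec:schedule}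

We shall see that long bad repetitions have $d=i_1h(k+1)$, a multiple of the skeleton's period. Badness then forces $j$ to exceed $i_1h$ slightly, that is, $q$ covers at least about $i_1/2$ rows. While $i_1$ is small, this may be much less than the $h$ rows between events, so the shift must be recognized from a counter seen once; for large $i_1$ we may use several events inside $q$. Three kinds of sites correspond to three stages: two sites $\alpha,\beta$ that are always active and so placed that one of them is seen soon; sites $\gamma_t$ active more and more rarely; and two sites $\theta_1,\theta_2$ driven by an aperiodic sequence.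

Let $o$ be least with $2\cdot4^o-2\ge h$ and put $Q=4^o$. We need $4+o$ sites
\[
\alpha,\ \beta,\ \gamma_1,\dots,\gamma_o,\ \theta_1,\ \theta_2\ \in\ \{2,5,8,\dots\}\cap[2,h-2],
\]
and the set on the right has $\lfloor(h-1)/3\rfloor$ elements. For $19\le h\le30$ we have $o=2$ and $\lfloor(h-1)/3\rfloor\ge6$. This is where $k\ge38$ is used. For $o\ge3$, minimality gives $h\ge2\cdot4^{o-1}-1$, and $\lfloor(2\cdot4^{o-1}-2)/3\rfloor\ge4+o$: the left side is $10$ for $o=3$, and it grows by more than $1$ when $o$ grows by $1$. Take $\alpha=2$ and $\beta=\alpha+\delta$ with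
\[
3\mid\delta,\qquad \tfrac{h-2}2\le\delta\le\tfrac{h+4}2 .
\]
Such $\delta$ exists since the interval is closed and has length $3$, and $\beta\le h-2$ since $h\ge12$. In row $hl$,
\begin{itemize}
\item $\alpha$ and $\beta$ are always active;
\item $\gamma_t$ is active if and only if $4^t\mid l$;
\item $\theta_c$ is active if and only if the $c$-th coordinate of $u_l\in\{0,1\}^2$ is $1$ ($c=1,2$).
\end{itemize}
Put $U_l=u_1+\dots+u_l\in(\mathbb Z/4)^2$, with $U_0=0$. The sequence $u$ is chosen by the next lemma.

\begin{lemma}\label{lem:u}
There is an infinite sequence $u$ over $\{0,1\}^2$ with the property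
\begin{itemize}
\item[\textup{(G)}] there are no $l\ge0$, $J\ge1$ with $U_{l+c}=U_{l+c+4QJ}$ for all $0\le c\le J$.
\end{itemize}
Let $\mathcal G_N$ be the set of words $u_1\cdots u_N$ without such a pattern \textup{(}with $l+J+4QJ\le N$\textup{)}. Then $|\mathcal G_{N+1}|\ge3|\mathcal G_N|$, so $|\mathcal G_N|\ge3^N$.
\end{lemma}
\begin{proof}
We prove the inequality by induction on $N$. Let a one-letter extension of a word of $\mathcal G_N$ fail to be in $\mathcal G_{N+1}$. Then a pattern ends at $N+1$: for some $J\ge1$ we have $U_{N+1-J+c}=U_{N+1-J+c-4QJ}$ for $0\le c\le J$. Since $4QJ\ge J+1$, the right sides are determined by the prefix of length $N-J\ge0$, and so are the last $J+1$ letters, being differences of consecutive $U$'s. That prefix lies in $\mathcal G_{N-J}$. So the number of failing extensions is at most $\sum_{1\le J\le N}|\mathcal G_{N-J}|\le\sum_{J\ge1}3^{-J}|\mathcal G_N|\le|\mathcal G_N|$, out of $4|\mathcal G_N|$. By K\"onig's lemma there is an infinite $u$ all of whose prefixes are in $\bigcup_N\mathcal G_N$.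
\end{proof}

\subsection{Short repetitions}\label{sec:short}

Suppose a bad repetition $(d,j)$ exists. Shortening $q$ as long as it stays bad, we may assume
\begin{equation}\label{eq:norm}
(j-1)(k-1)\le d<j(k-1).
\end{equation}
As equal letters are at distance at least $k-1$, we have $j\ge2$. In this subsection $2\le j\le5$.

\paragraph{Set-up.}
Let a letter of $q$ make $N$ steps between its two occurrences. Then $N(k-1)\le d\le N(k+1)$. So $N\le j-1$, while $N\le j-2$ would give $d\le(j-2)(k-1)+2(j-2)<(j-1)(k-1)$. Hence $N=j-1\le 4$ for every letter of $q$, and the \emph{excess}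
\[
x=d-N(k-1)
\]
is the same for all letters of $q$. A contradiction will come from computing $x$ for neighboring letters.

The repetition has total length $d+j<5(k+1)$, so it touches at most $6<h$ rows and at most one event row $r_0$. A letter of $q$ is \emph{moved} if it is one of $b_0,\dots,b_3$ of a site active in row $r_0$ and passes row $r_0$, that is, its first occurrence is before and its second one in or after row $r_0$. An unmoved letter has both occurrences on the same track. For a moved letter let $i$ and $i'$ be the numbers of steps before and after the event step, so $i+i'=N-1$. An $R$-step contributes $2$ to $x$, an $L$-step contributes $0$, or $1$ if it has length $k$. Let $\varepsilon$ be the number of $L$-steps of length $k$ made by the letter outside the event step. Then $\varepsilon=0$ for $k$ odd. For $k$ even such a step goes from slot $1$ to slot $0$, and along $L$-displays the slot decreases cyclically through $0,\dots,h$ (it stays equal in the event step of $b_1$); as $N\le4<h$, this happens at most once, so $\varepsilon\in\{0,1\}$. By \eqref{eq:steps},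
\begin{equation}\label{eq:excess}
\begin{array}{l|cccccc}
\text{letter}&\text{unmoved }R&\text{unmoved }L&b_0&b_1&b_2&b_3\\\hline
x&2N&\varepsilon&2i+1+\varepsilon&2+\varepsilon&2N-2&2i'+1+\varepsilon
\end{array}
\end{equation}
For $b_0$ the $L$-steps are the $i'$ steps after the event, for $b_3$ they are the $i$ steps before it. We call a letter of $q$ an $R$- or $L$-letter according to its first occurrence; among moved letters, $b_0,b_2$ are $R$-letters and $b_1,b_3$ are $L$-letters.

\paragraph{(i) Two adjacent letters of $q$ are not both unmoved.}
Suppose they are. If one is $R$ and one is $L$, the first gives $d=(k+1)b$, so the $L$-track is seen twice in the same column, $b$ rows apart, and $h\mid b$. If both are $L$, then $k$ is even and they are in columns $1,2$; the second occurrences are adjacent $L$-displays too, hence in columns $1,2$, and again $d=(k+1)b$ with $h\mid b$. Two $R$'s are not adjacent. In both cases $d\ge h(k+1)>5(k-1)$, contradicting \eqref{eq:norm}.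

\paragraph{(ii) The case $N=1$, $j=2$.}
The only step of a moved letter is its event step. So it is first seen at one of $P,\dots,P+3$, with $x=1,2,0,1$ respectively, and neighbors inside this group have different $x$. Position $P-1$ is slot $s$ of row $r_0-1$ and shows $L_{s-1}$, which is pure because sites differ by at least $3$; its next display is in slot $s-1\ge1$, so $x=0\ne1$. Position $P+4$ shows $R_{s+2}$, or $R_0$ of the next row (if $k$ is even and $s=h-2$). Both are pure and have $x=2\ne1$. So a moved letter of $q$ has no possible neighbor in $q$; hence both letters of $q$ are unmoved, contradicting (i).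

\paragraph{(iii) The case $N\ge2$.}
Suppose $q$ contains an unmoved $R$. Then $x=2N\ge4$, and this letter is adjacent in $q$ to an $L$-letter. But $L$-letters have smaller excess: an unmoved one has $x\le1$; $b_1$ has $x\le3$; and $b_3$ has $x=2N-1$ if $i'=N-1$ (then $i=0$ and $\varepsilon=0$) and $x\le2(N-2)+2=2N-2$ otherwise. This is a contradiction. So \emph{all $R$-letters of $q$ are moved}; in particular neither $R_0$ nor $R_1$ is displayed in the first occurrence of $q$, and this occurrence lies in one row.

Suppose $q$ contains two consecutive $R$-slots. Both are moved, so they are $R_s,R_{s+1}$ for one active site, and the letters are $b_0,b_2$, seen in the same row. Then $2N-2=2i+1+\varepsilon$, so $\varepsilon=1$ and $i'=1$: the step of $b_0$ from slot $s$ of row $r_0$ to slot $s-1$ has length $k$. This means $s=1$, impossible since $s\ge2$. Now a factor of length at least $4$ of one row avoiding $R_0$ contains two consecutive $R$-slots, or it is (for $k$ even) the factor in columns $1$--$4$, which contains $R_1$. So $j=3$ and $N=2$. Of the patterns of length $3$, $RLR$ has two consecutive $R$-slots, $LLR$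 contains $R_1$ and $RLL$ contains $R_0$. Hence $q=LRL$.

Now $i+i'=1$. The possible excesses are as follows. For $b_0$: $x=3$ if $i=1$; if $i=0$, the step after the event starts in slot $s\ge2$ and has length $k-1$, so $x=1$. For $b_2$: $x=2$. For an unmoved $L$: $x\le1$. The $L$-step of $b_1$ or $b_3$ before the event ends in slot $s+1$ or $s+2$, which is not $0$; the $L$-step of $b_1$ after the event starts in slot $s+1\ge3$, which is not $1$. So $\varepsilon=0$ for these letters: $b_1$ has $x=2$, and $b_3$ has $x=3$ if $i=0$ and $x=1$ if $i=1$. The middle letter of $q$ is a $b_0$ or a $b_2$.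
\begin{itemize}
\item $x=3$: the middle letter is a $b_0$ first seen in row $r_0-2$, both $L$'s are $b_3$'s first seen in row $r_0-1$. But $q$ lies in one row.
\item $x=2$: both $L$'s are $b_1$'s, displayed on tracks $L_s,L_{s'}$ with $s,s'$ sites of consecutive indices, impossible.
\item $x=1$: the middle letter is the $b_0$ of a site $s$ in row $r_0-1$, at position $P$. Its right neighbor is the $b_1$ of the same site, which has $x=2$.
\end{itemize}
So there is no bad repetition with $2\le j\le5$.

\subsection{Long repetitions}\label{sec:long}

Let $j\ge6$. \emph{Any $6$ consecutive positions contain a pure $R$ and a pure $L$.} For $k$ odd they contain three cyclically consecutive $R$'s and three cyclically consecutive $L$'s. For $k$ even, a window without $R_0$ lies in one row; it contains $R_1$ (column $3$), or it starts in column at least $4$ and contains three consecutive $R$'s. It always contains at least three consecutive $L$'s, because among two adjacent positions one is an $L$. The pure $R$ gives $d=(k+1)b$, and then the pure $L$ gives $h\mid b$. So, for some $i_1\ge1$,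
\[
d=i_1h(k+1),\qquad j>\frac{d}{k-1}=i_1\Big(h+\frac{2h}{k-1}\Big)\ge i_1(h+1).
\]

\paragraph{Stage 1: $4\mid i_1$.}
Consider the displays of $R_\alpha,R_{\alpha+1},R_\beta,R_{\beta+1}$. Gaps between consecutive ones are $2$, $2(\delta-1)$, and $2(h-\delta)$ ($k$ odd) or $2h-1-2\delta$ ($k$ even); by the choice of $\delta$ all are at most $h+2$. The first such display is in column $4$ or $5$ of row $0$, before position $h+2$. As $j\ge h+2$, the factor $q$ contains one of them, in some row $r$. At the position $d$ later, in row $r+i_1h$, the same track is displayed, and in between its site was active exactly $i_1$ times. The contents agree, so $4\mid i_1$. Put $i_1=4I$. Then $j\ge4I(h+1)+1\ge2I(k+1)+1$, so $q$ contains at least $2I-1\ge1$ consecutive complete rows.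

\paragraph{Stage 2: $4^{o+1}\mid4I$.}
Suppose $4^t\mid4I$ for some $1\le t\le o$. Site $\gamma_t$ is active exactly $4I/4^t$ times between a row $r$ and row $r+4Ih$. Comparing $R_{\gamma_t}$ in a complete row gives $4\mid4I/4^t$, that is, $4^{t+1}\mid4I$. Starting from $t=1$ we obtain $4I=4QJ$ with $J\ge1$.

\paragraph{Stage 3: contradiction.}
Now $q$ contains at least $2QJ-1$ consecutive complete rows, and $2QJ-2\ge J(2Q-2)\ge Jh$ by the choice of $o$. So there are at least $Jh+1$ of them, and they meet the blocks of rows $[hl,h(l+1)),\dots,[h(l+J),h(l+J+1))$ for some $l\ge0$. In a row of the block $[hl',h(l'+1))$, the events at $\theta_1,\theta_2$ so far are counted by $U_{l'}$ modulo $4$. Comparing the contents of $R_{\theta_1},R_{\theta_2}$ with those $4QJh$ rows later gives $U_{l+c}=U_{l+c+4QJ}$ for $0\le c\le J$, contradicting (G). This proves Theorem~\ref{thm:large}.\qed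

\begin{remark}[both extremes]
For odd $k\ge39$ the pure track $L_0$ is displayed exactly every $k-1$ positions (Lemma~\ref{lem:skel}). So one and the same word has a letter of frequency $\frac1{k-1}$ and a letter of frequency $\frac1{k+1}$.
\end{remark}

\begin{remark}[many words]
Let $k\ge38$. The proof applies to the first $(N+1)h$ rows, built from a finite word $u\in\mathcal G_N$. Different $u$ give different words: at the first index $l$ where they differ, the contents of some $R_{\theta_c}$ differ in row $hl$. By Lemma~\ref{lem:u} there are at least $3^N$ $\frac{k}{k-1}^+$-free words of length $(N+1)h(k+1)$ over $k$ letters in which $a$ occurs exactly at the positions divisible by $k+1$.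
\end{remark}

\section{Rows, types and a criterion}\label{sec:rows}

From now on $k\in\{6,7,8\}$ and $n=k-1$. The construction of Section~\ref{sec:large} has no room here, and we work directly with the rows $aPP(1)$ of Proposition~\ref{prop:gaps}.

\subsection{Rows and types}

We build a two-sided word $w$, so as not to discuss boundaries; the part from row $0$ on is the word we want. For $r\in\mathbb Z$ let $P_r$ be a permutation of $1,\dots,n$, written as the word $P_r(1)\cdots P_r(n)$. Row $r$ is $a\,P_r\,P_r(1)$, with columns $0,\dots,n+1=k$, and $w$ is the concatenation of the rows. $P_0$ is the identity and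
\[
P_r=P_{r-1}\circ T_r,\qquad (P\circ T)(j)=P(T(j)),
\]
where $T_r$ is one of the \emph{types} in the table. Products of permutations are always compositions; the rightmost factor acts first.
\[
\begin{array}{c|c|c|c|c}
k&\text{type}&\text{word}&\text{distances, columns }1,\dots,n&\text{code}\\\hline
6&A&32541&5\,7\,5\,7\,6&01011\\
 &B&32415&5\,7\,6\,5\,7&01101\\
 &C&24315&6\,5\,7\,5\,7&10101\\\hline
7&A&325416&6\,8\,6\,8\,6\,8&010101\\
 &B&324651&6\,8\,7\,6\,8\,7&011011\\
 &C&243651&7\,6\,8\,6\,8\,7&101011\\
 &D&243516&7\,6\,8\,7\,6\,8&101101\\\hline
8&B&3254617&7\,9\,7\,9\,8\,7\,9&0101101\\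
 &C&3246517&7\,9\,8\,7\,9\,7\,9&0110101\\
 &D&2436517&8\,7\,9\,7\,9\,7\,9&1010101
\end{array}
\]
For $k=8$ the letter $7$ always stays in column $7$, and later we write only the first six entries.

The letter in column $j$ of row $r$ stood in column $T_r(j)$ of row $r-1$, and if $T_r(j)=1$ also in column $n+1$. So the distance to its previous occurrence is $(k+1)+j-T_r(j)$, or $j+1$ if $T_r(j)=1$. These are the distances in the table. All are at least $k-1$; the \emph{code} is $0$ where the distance equals $k-1$ and $1$ elsewhere. Column $n+1$ repeats column $1$ (distance $k-1$, code $0$), and $a$ has distance $k+1$ (code $1$). So any $k-1$ consecutive letters of $w$ are distinct, exactly one letter is missing among them, and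
\begin{equation}\label{eq:code}
\text{code }0\text{ at }i:\ w_i=w_{i-k+1};\qquad \text{code }1\text{ at }i:\ w_i\text{ is the letter missing in }w_{i-k+1}\cdots w_{i-1}.
\end{equation}

\begin{lemma}[Agreement]\label{lem:agree}
Fix $d\ge1$ and let $[s,e]$ be a maximal interval on which $w_i=w_{i+d}$, finite and of length $j\ge k-1$. Then the codes at $i$ and $i+d$ agree for $s+k-1\le i\le e$ and disagree for $i=s+k-2$ and for $i=e+1$. In particular $j=(k-1)+{}$the number of positions in this maximal block of agreeing codes.
\end{lemma}
\begin{proof}
If $w_{i-k+1}\cdots w_{i-1}$ agrees with its shift, then by \eqref{eq:code} the next letters agree if and only if the codes at $i$ and $i+d$ agree. This gives the statement for $s+k-1\le i\le e+1$. To the left: $w_{i-k+1}$ equals $w_i$ if the code at $i$ is $0$, and is the letter missing in $w_{i-k+2}\cdots w_i$ if it is $1$. So if $w_{i-k+2}\cdots w_i$ agrees with its shift, then the preceding letters agree if and only if the codes at $i$, $i+d$ agree; take $i=s+k-2$.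
\end{proof}

For distinct types $T,T'$ let $\rho(T,T')$ be the first column where their codes differ, minus $1$, and let $\ell(T,T')$ be $k-2$ minus the last such column. All codes end in $1$, so $\ell\ge0$. From the table:
\begin{itemize}
\item $k=6$: $\rho(A,B)=2$, $\ell(B,C)=2$, all others are $0$;
\item $k=7$: $\rho(A,B)=2$, $\rho(C,D)=3$, $\ell(A,D)=2$, $\ell(B,C)=3$, all others are $0$;
\item $k=8$: $\rho(B,C)=2$, $\ell(B,C)=\ell(B,D)=2$, $\ell(C,D)=4$, all others are $0$.
\end{itemize}
The columns where two codes differ are contiguous, with the single exception of $\{B,D\}$ for $k=7$ (columns $1,2,4,5$).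

\subsection{The criterion}

A bad repetition either is short, and then only a few consecutive types matter, or it forces equal rows $P_r=P_{r+I}$. For the second kind we need the exact length of the agreement. A \emph{match} is a triple $(r,I,f)$ with $I,f\ge1$ and $P_{r+c}=P_{r+c+I}$ for $0\le c<f$, not extendable on either side. Then $T_r\ne T_{r+I}$ and $T_{r+f}\ne T_{r+f+I}$, while $T_{r+c}=T_{r+c+I}$ for $1\le c\le f-1$. We put
\[
\mathsf s=\ell(T_r,T_{r+I})+\rho(T_{r+f},T_{r+f+I}).
\]

\begin{proposition}\label{prop:crit}
Suppose that for every $I\ge1$ all intervals of $r$ with $T_r=T_{r+I}$ are finite. Then $w$ has no bad repetition if the following hold.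
\begin{itemize}
\item[\textup{(S)}] No word of length $2\le j\le k-2$ occurs in $P_rP_r(1)$ at column $c$ and in $P_{r+I}P_{r+I}(1)$ at column $c'$, $I\ge1$, with $(k-1)j>(k+1)I+(c'-c)$.
\item[\textup{(R)}] For $1\le I\le3,4,5$ when $k=6,7,8$, $P_{r+I}$ is not a cyclic rotation of $P_r$ by one place.
\item[\textup{(N)}] For $1\le I\le3,5,5$ when $k=6,7,8$: if $P_r\ne P_{r+I}$ and $P_{r+1}\ne P_{r+1+I}$, then $u+1+v\le(k+1)I/(k-1)$, where $u$ is the length of the longest common suffix of $P_rP_r(1)$ and $P_{r+I}P_{r+I}(1)$, and $v$ that of the longest common prefix of $P_{r+1}$ and $P_{r+1+I}$.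
\item[\textup{(K)}] Every match satisfies $(k-1)\big((k+1)f+1+\mathsf s\big)\le(k+1)I$.
\end{itemize}
\end{proposition}
\begin{proof}
Let a bad repetition have data $(d,j)$. As equal letters are at distance at least $k-1$, $j\ge2$.

\emph{The factor $q$ contains no $a$.} Then its occurrences lie in segments $P_rP_r(1)$ and $P_{r+I}P_{r+I}(1)$, at columns $c,c'$, and $d=(k+1)I+c'-c$ with $I\ge0$. For $I=0$ only $j=1$ is possible. So $I\ge1$, and $j\le k-2$ is excluded by (S). If $j=k$, then $P_r=P_{r+I}$ and $c=c'$. If $j=k-1$, then $c,c'\in\{1,2\}$. For $c=c'$ again $P_r=P_{r+I}$. For $c\ne c'$ one of $P_r,P_{r+I}$ is the other one rotated by one place and $d=(k+1)I\pm1$; badness $d<(k-1)^2$ gives $I\le3,4,5$ for $k=6,7,8$, and this is excluded by (R).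

\emph{The remaining case: $q$ contains an $a$, or $P_r=P_{r+I}$ with the same columns.} Then $d=(k+1)I$ with $I\ge1$. Consider the maximal interval containing $q$ on which $w_i=w_{i+d}$. It is finite, since otherwise $P_r=P_{r+I}$, and hence $T_r=T_{r+I}$, would hold for infinitely many consecutive $r$. The corresponding repetition is bad as well.

\emph{Suppose the interval contains a complete $P_r$.} Let $(r,I,f)$ (renaming $r$) be the match containing this row; $f$ is finite for the same reason. The block of agreeing codes in Lemma~\ref{lem:agree} contains column $n+1$ of this row. It starts after the last differing column $k-2-\ell$ of row $r$ and ends before the first differing column $\rho+1$ of row $r+f$, where $\ell$ and $\rho$ are the two terms of $\mathsf s$. It has $(\ell+2)+(f-1)(k+1)+(1+\rho)$ positions. So the interval has length $(k+1)f+1+\mathsf s$, and (K) says that it is not bad.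

\emph{Suppose it contains no complete $P$.} In the case $P_r=P_{r+I}$ with equal columns, it would contain $P_r$; so $q$ contains an $a$, and the interval contains exactly one $a$ (two would enclose a complete $P$), say between rows $r$ and $r+1$. Both rows differ from their counterparts, since otherwise the interval would extend over them. So its length is $u+1+v$ with $u,v$ as in (N). It remains to see that $I$ is in the range of (N). If the length is at most $k-2$, badness gives $(k+1)I<(k-1)(k-2)$, so $I\le2,3,4$. Otherwise Lemma~\ref{lem:agree} applies: the interval starts $k-2$ positions before one code difference and ends just before the next one. Codes differ only in columns $1,\dots,k-2$. If the two differences were in different rows, the interval would start at or before column $0$ of the first of these rows and reach the next row, hence contain a complete $P$. So they are in the same row, and the length is $k-1$, or $k$ for $\{B,D\}$ with $k=7$ (column $3$ between columns $2$ and $4$). Badness gives $7I<25$, $8I<42$, $9I<49$, that is, $I\le3,5,5$. So (N) excludes this case.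
\end{proof}

Condition (K) is the only one that concerns arbitrarily large $I$ in an essential way. The others reduce to finite lists of small products.

\section{Types along the Thue--Morse word}\label{sec:tm}

\subsection{The words}\label{sec:words}

Let $\mu:0\mapsto01$, $1\mapsto10$, and let $\mathbf t=01101001\cdots$ be the Thue--Morse word, the fixed point of $\mu$ beginning with $0$. Recall that $\mathbf t$ is \emph{overlap-free}: it has no factor $cvcvc$ with a letter $c$ and a (possibly empty) word $v$. In particular it has no factor $000$, $111$, $01010$, $10101$. The set of its factors is closed under the complement $0\leftrightarrow1$. We use the two-sided words (the dot is before index $0$)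
\[
\tau=\lim_n\mu^{2n}(0)\,.\,\mu^{2n}(0),\qquad \tau'=\lim_n\mu^{2n}(1)\,.\,\mu^{2n}(0).
\]
Then $\tau=\mu(\tau')$ and $\tau'=\mu(\tau)$, and all their factors are factors of $\mathbf t$ since $00$ and $10$ are. The pairs $\mu(0),\mu(1)$ start at even indices, so $00$ and $11$ occur in $\tau,\tau'$ only at odd indices.

The sequence of types is obtained from $\tau$ by $0\mapsto X$, $1\mapsto Y$, where block $l$ gives $T_{Nl+1},\dots,T_{Nl+N}$ and
\[
\begin{array}{c|c|c|c}
k&N&X&Y\\\hline
6&13&BAACBBCBABBAC&CBAABACBCCBAA\\
7&12&BCDAADCBABDA&DDABBCCDCDAB\\
8&12&DDCBBDCCDCCB&BDDDCDCBCDCC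
\end{array}
\]
Let $X_c$, $Y_c$ be the $c$-th types of $X$, $Y$; we call $c$ the \emph{label}. The sequences of blocks $XXX$, $YYY$, $XYXYX$, $YXYXY$ do not occur. The first types of $X$ and $Y$ differ, with $\rho(X_1,Y_1)=0$; the last types differ, with $\ell(X_N,Y_N)=0,0,2$ for $k=6,7,8$. Let $x$ and $y$ be the products of the types of $X$ and of $Y$.

\subsection{Aligned common factors}\label{sec:aligned}

A common factor of types at distance $I$ is an interval of $r$ with $T_r=T_{r+I}$. We call it \emph{aligned} if $N\mid I$ and one of its positions lies in a block that equals the block $I/N$ places later. As first and last types of $X,Y$ differ, a maximal aligned common factor consists of exactly $e\ge1$ whole blocks; here $I=Nm$ and $t_l=t_{l+m}$ on a maximal interval of length $e$ in $\tau=(t_l)$. Overlap-freeness gives $e\le m$, so aligned common factors are finite. A match whose agreeing types form such a factor has $f=Ne+1$ and $\mathsf s=0,0,2$; it exists if and only if the product of the $m$ blocks starting with the first of the $e$ blocks is $1$. Then (K) fails if and only if $(k-1)((k+1)(Ne+1)+1+\mathsf s)>(k+1)Nm$.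 For $k=6,7,8$ this reads
\[
455e+40>91m,\qquad 576e+54>96m,\qquad 756e+84>108m .
\]
In all cases it is equivalent to $m\le\kappa e$ with $\kappa=k-1$. So for aligned common factors, (K) fails if and only if
\begin{equation}\label{eq:alignedfail}
\text{the product of the }m\text{ blocks is }1\quad\text{and}\quad m\le\kappa e,\qquad\kappa=k-1 .
\end{equation}

\begin{example}\label{ex:mini}
The mechanism in miniature: take $k=6$ and squares $vv$ with $v=\mu^n(0)$. For $n=0$ we have two equal blocks $XX$, so $m=e=1$; the rows agree only if $x=1$, but $x=34251$. For $n=1$ the blocks are $XYXY$, and the relevant product is $x_1=xy$. In general it is $x_n$, where $(x_0,y_0)=(x,y)$ and $(x_{n+1},y_{n+1})=(x_ny_n,y_nx_n)$. We shall see that $(x_4,y_4)$ is conjugate to $(x_1,y_1)$. So all these squares are settled by checking $x_n\ne1$ for $0\le n\le3$.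
\end{example}

\subsection{Repetitions of the Thue--Morse word with $m\le\kappa e$}\label{sec:tmrep}

The idea is to divide out $\mu$ until $m$ is odd; for odd $m$ only finitely many words $p$ satisfy $m\le\kappa e$, and we list them. Set $(x_0,y_0)=(x,y)$ and $(x_{n+1},y_{n+1})=(x_ny_n,y_nx_n)$. For a word $p$ over $\{0,1\}$ let $p(x_n,y_n)$ be the product obtained by $0\mapsto x_n$, $1\mapsto y_n$. Let $(t_l)$ be $\tau$ or $\tau'$ and $(t^*_l)$ the other one, so $t_{2l}=t^*_l$ and $t_{2l+1}=\overline{t^*_l}$. Let $[i,i+e-1]$ be a maximal interval with $t_l=t_{l+m}$, $e\ge1$, and $p=t_i\cdots t_{i+m-1}$. We call $(m,e,p)$ a triple.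

\paragraph{Even $m$.} The interval is a union of pairs $\{2l,2l+1\}$. So $i,e$ are even, $p=\mu(p')$, and $(m/2,e/2,p')$ is a triple for $t^*$; moreover $p(x_n,y_n)=p'(x_{n+1},y_{n+1})$. Repeating this, we see that \eqref{eq:alignedfail} never happens provided that, \emph{for all $n\ge0$ and all triples with $m$ odd and $m\le\kappa e$, $p(x_n,y_n)\ne1$.}

\paragraph{Odd $m$.} If $l,l+1$ are in the interval, then one of $l,l+m$ is even, so $t_l\ne t_{l+1}$. Hence $t$ is alternating on the interval. If $e\ge4$, then some $z\bar zz\bar z$ occurs both at $i$ and at $i+m$, so at some odd index; there it meets three pairs $\bar zz,\bar zz,\bar zz$, a cube in $t^*$, impossible. So $e\le3$. Put $M=(m-1)/2$.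

\emph{$i=2b$.} Then $p=\mu(w)z$ with $w=t^*_b\cdots t^*_{b+M-1}$ and $z=t^*_{b+M}$. The equation $t_i=t_{i+m}$ says $t^*_b=\bar z$, so $M\ge1$; given this, $t_{i+1}=t_{i+m+1}$ says $z=t^*_{b+M+1}$; and then $t_{i+2}=t_{i+m+2}$ says $t^*_{b+1}=\bar z$, so $M\ge2$.

\emph{$i=2b+1$.} Then $p=z\mu(w)$ with $w=t^*_{b+1}\cdots t^*_{b+M}$ and $z=\overline{t^*_b}$. The three equations say, successively, $z=t^*_{b+M+1}$; $t^*_{b+1}=\bar z$ (so $M\ge1$); $z=t^*_{b+M+2}$.

In both cases $p(x_n,y_n)=1$ if and only if $w(x_{n+1},y_{n+1})=z_n^{-1}$, where $z_n$ is $x_n$ or $y_n$ for $z=0$ or $1$. Take $z=1$; the case $z=0$ is complementary. The conditions on $w$ are, with ``factor'' meaning factor of $\mathbf t$: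
\[
\begin{array}{l|l|l}
&i\text{ even}&i\text{ odd}\\\hline
e\ge1& w\in0\cdots,\ w1\text{ factor}&0w1\text{ factor}\\
e\ge2& w\in0\cdots,\ w11\text{ factor}&w\in0\cdots,\ 0w1\text{ factor}\\
e=3& w\in00\cdots,\ w11\text{ factor}&w\in0\cdots,\ 0w11\text{ factor}
\end{array}
\]
These conditions are necessary, which is all we need.

\paragraph{Factors needed.} Factors of length $4$ beginning with $0$ are among $0010$, $0011$, $0100$, $0101$, $0110$ (no cubes). Factors of length $5$ beginning with $1$ are among $10010$, $10011$, $10100$, $10110$, $11001$, $11010$ (no cubes, not $10101$, and not $11011$ because the two squares $11$ would start at indices of different parity). Applying $\mu$, and for odd starting index deleting the first and the last letter, we get that factors of length $8$ beginning with $0$ are among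
\[
\begin{array}{l}
01011001,\ 01011010,\ 01100101,\ 01100110,\ 01101001;\\
00101100,\ 00101101,\ 00110010,\ 00110100,\ 01001011,\ 01001100 .
\end{array}
\]
Shorter factors beginning with $0$ are prefixes of these. A factor $00\cdots11$ has even length $2L$, since both squares start at odd indices, and it comes from a factor $10\cdots01$ of length $L+1$ by applying $\mu$ and deleting the first and last letters. So there is none of length $7,9,11,13$, and none of length $8$ ($10001$ and $10101$ are not factors). For length $10$ the words $100101$, $101001$, $101101$ give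
\[
0010110011,\quad 0011001011,\quad 0011010011 .
\]
For length $12$ we need $10v01$ with $|v|=3$. Excluding cubes and overlaps leaves $1001101$ and $1011001$ (for instance, $1001001$ is an overlap), which give
\[
001011010011,\quad 001101001011 .
\]

\paragraph{The lists.} The condition $m\le\kappa e$ allows $e=1$ for $m\le\kappa$, requires $e\ge2$ for $\kappa<m\le2\kappa$, and $e=3$ for $2\kappa<m\le3\kappa$. Recall $|w|=M=(m-1)/2$.
\begin{itemize}
\item $m=1$: $w=\varepsilon$. $m=3$: $0,1$. $m=5$: $00,01$ ($i$ even, from $001,011$) and $01,10$ ($i$ odd, from $0011,0101$).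
\item $m=7$: with $e\ge2$ only $010$ (from $01011$ and $00101$). For $\kappa=7$ also $e=1$: $001,010$ ($i$ even, from $0011,0101$) and $010,100,101,110$ ($i$ odd, from $00101,01001,01011,01101$).
\item $m=9$, $e\ge2$: $0010,0100$ (from $001011,010011$) and $0101,0110$ (from $001011,001101$).
\item $m=11$, $e\ge2$ (needs $\kappa\ge6$): $01100$ (from $0110011$ and $0011001$).
\item $m=13$, $e\ge2$ (needs $\kappa=7$): $010010$ (from $01001011$), $010110$ (from $00101101$).
\item $e=3$: $w$ is a word $00\cdots11$ of length $M+2$ without its final $11$, or a word $00\cdots11$ of length $M+3$ without its first letter and final $11$. For $m=11,13$ the lengths are $7,8$ and $8,9$: none. $m=15$ (lengths $9,10$): $0101100,0110010,0110100$. $m=17$ ($\kappa\ge6$; lengths $10,11$): $00101100$, $00110010$, $00110100$. $m=19$ ($\kappa=7$; $11,12$): $010110100$, $011010010$. $m=21$ ($\kappa=7$; $12,13$): $0010110100$, $0011010010$.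
\end{itemize}
Being $1$ is invariant under cyclic conjugation of a product. The words $\mu(w)1$ for $w=1,01,101,0101$ are $101$, $01101$, $1001101$, $011001101$, cyclic conjugates of $\mu(w)1$ for $w=0,00,010,0010$, which are $011$, $01011$, $0110011$, $010110011$. So we may drop $1,01,101,0101$. The remaining lists are
\begin{align*}
\mathcal S_5:\ &\varepsilon,0,00,10,010,0010,0100,0110,0110010,0110100,0101100;\\
\mathcal S_6:\ &\text{those of }\mathcal S_5\text{ and }01100,00110010,00110100,00101100;\\
\mathcal S_7:\ &\text{those of }\mathcal S_6\text{ and }001,100,110,010010,010110,\\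
&010110100,011010010,0010110100,0011010010 .
\end{align*}
We have to check, for all $n\ge0$ and $w\in\mathcal S_\kappa$,
\begin{equation}\label{eq:toCheck}
w(x_{n+1},y_{n+1})\ne y_n^{-1},\qquad \bar w(x_{n+1},y_{n+1})\ne x_n^{-1}.
\end{equation}
For $w=\varepsilon$ this says $x_n,y_n\neq1$.

\subsection{The computation in the symmetric group}\label{sec:group}

All three values of $k$ lead, up to conjugation, to one and the same sequence of pairs. Let $\xi_1=23451$, $\eta_1=24153$ and $(\xi_{n+1},\eta_{n+1})=(\xi_n\eta_n,\eta_n\xi_n)$. Then
\[
(\xi_2,\eta_2)=(35214,41532),\quad(\xi_3,\eta_3)=(13425,52143),\quad(\xi_4,\eta_4)=(53124,51423).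
\]
In cycle notation $\xi_1=(1\,2\,3\,4\,5)$, $\eta_1=(1\,2\,4\,5\,3)$, $\xi_4=(4\,2\,3\,1\,5)$, $\eta_4=(4\,2\,1\,5\,3)$. So conjugation by $(1\,4)$ maps $(\xi_1,\eta_1)$ to $(\xi_4,\eta_4)$: the sequence has period $3$ up to conjugation. Conjugation by $(1\,4)(2\,5)$ exchanges $\xi_1$ and $\eta_1$, hence $\xi_n$ and $\eta_n$ for all $n$. So for this sequence the two halves of \eqref{eq:toCheck} are equivalent, and it suffices to check $w(\xi_{n+1},\eta_{n+1})\ne\eta_n^{-1}$ for $n=1,2,3$ and $w\in\mathcal S_7$. For $w=\varepsilon$ this is clear since $\eta_n\ne1$. For the others we compute the image of the point $1$ and compare it with the target $\eta_n^{-1}(1)$. For example, for $w=0100$ and $n=1$ the path of $1$ is $1\to3\to2\to1\to3$ under $\xi_2,\xi_2,\eta_2,\xi_2$. The entry of a word $0w'$ is the image under $\xi_{n+1}$ of the entry of $w'$. Starred entries equal the target and need a second point.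
\[
\begin{array}{l|ccc@{\qquad\qquad}l|ccc}
w&n{=}1&n{=}2&n{=}3&w&n{=}1&n{=}2&n{=}3\\
\text{target}&3&2&3&\text{target}&3&2&3\\\hline
0&3^*&1&5&010010&1&4&1\\
00&2&1&4&010110&5&2^*&5\\
10&5&5&3^*&0110010&2&1&2\\
001&3^*&5&2&0110100&5&1&3^*\\
010&4&5&1&0101100&1&2^*&1\\
100&1&5&2&00110010&5&1&3^*\\
110&2&3&4&00110100&4&1&1\\
0010&1&5&5&00101100&3^*&3&5\\
0100&3^*&5&3^*&010110100&5&5&2\\
0110&5&4&2&011010010&2&2^*&1\\
01100&1&4&5&0010110100&4&5&3^*\\
&&&&0011010010&5&3&5
\end{array}
\]
The second point is $2$, with targets $\eta_n^{-1}(2)=1,5,2$. The images are: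
\begin{itemize}
\item $n=1$ (target $1$): $0\to5$, $001\to2$, $0100\to2$, $00101100\to5$;
\item $n=2$ (target $5$): $010110\to4$, $0101100\to3$, $011010010\to1$;
\item $n=3$ (target $2$): $10\to4$, $0100\to4$, $0110100\to5$, $00110010\to1$, $0010110100\to5$.
\end{itemize}
So \eqref{eq:toCheck} holds for $(\xi_n,\eta_n)$, all $n\ge1$ and all $\kappa\le7$. The products $x,y$ of the three pairs of blocks are the final states of the lists $P_X$, $P_Y$ in Section~\ref{sec:finite}.

\paragraph{$k=8$.} $x=163254$, $y=126435$. The relabeling $1,2,3,4,5\mapsto5,2,6,4,3$ carries $\xi_3=(2\,3\,4)$ to $(2\,6\,4)=x$ and $\eta_3=(1\,5\,3)$ to $(5\,3\,6)=y$. So \eqref{eq:toCheck} holds for all $n\ge0$.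

\paragraph{$k=6$.} $x=34251$, $y=31245$, and $(x_1,y_1)=(xy,yx)=(23451,24153)=(\xi_1,\eta_1)$. Only $n=0$ and $w\in\mathcal S_5$ remain, and $x,y\ne1$.

\emph{First half of \eqref{eq:toCheck}}, point $4$, target $y^{-1}(4)=4$: $0\to5$, $00\to1$, $10\to3$, $010\to4^*$, $0010\to5$, $0100\to3$, $0110\to2$, $0110010\to2$, $0110100\to3$, $0101100\to4^*$. Point $5$, target $5$: $010\to3$, $0101100\to3$.

\emph{Second half}, images under $\bar w$, point $1$, target $x^{-1}(1)=5$, listed by $w$: $0\to2$, $00\to4$, $10\to3$, $010\to1$, $0010\to2$, $0100\to3$, $0110\to5^*$, $0110010\to5^*$, $0110100\to3$, $0101100\to1$. Point $2$, target $3$: $0110\to2$, $0110010\to1$.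

\paragraph{$k=7$.} $x=152643$, $y=153246$, $x_1=142563$, $y_1=145623$. The relabeling $1,\dots,5\mapsto2,4,5,6,3$ carries $\xi_1$ to $(2\,4\,5\,6\,3)=x_1$ and $\eta_1$ to $(2\,4\,6\,3\,5)=y_1$. Only $n=0$ and $w\in\mathcal S_6$ remain, and $x,y\ne1$.

\emph{First half}, point $3$, target $y^{-1}(3)=3$: $0\to2$, $00\to4$, $10\to4$, $010\to5$, $0010\to6$, $0100\to3^*$, $0110\to3^*$, $01100\to2$, $0110010\to6$, $0110100\to4$, $0101100\to5$, $00110010\to3^*$, $00110100\to5$, $00101100\to6$. Point $6$, target $6$: $0100\to5$, $0110\to4$, $00110010\to5$.

\emph{Second half}, images under $\bar w$, point $2$, target $x^{-1}(2)=3$, listed by $w$: $0\to4$, $00\to6$, $10\to5$, $010\to2$, $0010\to4$, $0100\to5$, $0110\to3^*$, $01100\to4$, $0110010\to3^*$, $0110100\to5$, $0101100\to2$, $00110010\to5$, $00110100\to2$, $00101100\to4$. Point $3$, target $6$: $0110\to5$, $0110010\to5$.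

\medskip
Hence, for $k=6,7,8$, aligned common factors never violate (K).

\section{The finite checks}\label{sec:finite}

\subsection{Method}\label{sec:method}

\paragraph{States.} For each $k$ we list the states $P$ after $0,1,\dots,N$ types of a block, starting from the identity ($P_X$, $P_Y$). We write $P_X(i)$, $P_Y(i)$ for the state after $i$ types and call $i$ its \emph{offset}. For a context such as $XY$ or $XXY$ we list the states after $1,\dots,N$ types of the \emph{last} block, starting from the identity at the beginning of the \emph{first} block. No new computation is needed for contexts: if $z$ is the product of the blocks before the last one, the list is $P_X$ or $P_Y$ with every letter $j$ replaced by $z(j)$; we call this relabeling by $z$.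

\paragraph{Offsets, close and far matches.} In an equality $P_r=P_{r+I}$ we write $r=Nl+i$ with $0\le i\le N-1$ and $r+I=Nl'+i'$ with $1\le i'\le N$, and say that the two states are $b=l'-l$ blocks apart, so that $I=Nb+i'-i$. In particular $b\ge3$ implies $I\ge2N+2$. The states within $P_X$ are distinct, and so are those within $P_Y$; hence there is no equality with $b=0$. Equalities with $b=1,2$ are coincidences between a context list and the list ($P_X$ or $P_Y$) of its first block; we write $i\sim i'$ for them. A match is \emph{close} if one of its pairs is at most two blocks apart, otherwise \emph{far}. Close matches are found from the coincidences, and every equality with $I\le2N+1$ is among them. When a coincidence is extended to neighboring rows, the new pair is again at most two blocks apart, hence visible in the lists, unless $b=2$ and we go to the left from $i=0$ or to the right from $i'=N$; in these cases we compare types.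

\paragraph{Texts.} Let $T=T_{r+1}\cdots T_{r+I}$. Applying $P_r^{-1}$ to all letters turns $P_rP_r(1)$ into $12\cdots n1$ and $P_{r+I}P_{r+I}(1)$ into the \emph{text} $T\,T(1)$. So for (S) we look for \emph{pieces} (common factors) of $12\cdots n1$ and the text, at columns $c$ and $c'$. A piece of length $j$ has $c,c'\in[1,k+1-j]$, so $c'-c\ge j-k$. Condition (R) says that $T$ is neither $23\cdots n1$ nor $n12\cdots(n-1)$. In (N), $u$ is the length of the longest common suffix of the text of $T_{r+1}\cdots T_{r+I}$ and $12\cdots n1$, and $v$ that of the longest common prefix of the next product $T_{r+2}\cdots T_{r+I+1}$ and $12\cdots n$. Thus $u\ge1$, respectively $v\ge1$, only if the product fixes $1$.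

\paragraph{Far non-aligned matches.} A match of $f$ rows has a maximal common factor of $g=f-1$ types (empty if $g=0$). Matches with aligned factor were settled in Section~\ref{sec:group}. If the factor is non-empty and not aligned, then either its types have different labels in the two occurrences, or $N\mid I$ and it lies inside $X$ on one side and inside $Y$ on the other at the same labels (it cannot cross a block boundary, since first types and last types of $X,Y$ differ). For small $g$ a violation of (K) is impossible because $I\ge2N+2$. For larger $g$ we list the factors of types of a suitable length with the labels where they begin, pick the repeated ones and join them. We write $X_{12}|X_1$ for a block boundary and, e.g., ``$XX11$'' for the factor beginning at label $11$ of an $X$ followed by $X$. If the type with label $c$ in one block is matched with label $c'$ in a block $b$ blocks later, then $I=Nb+c'-c$, and the states before them have offsets $c-1$ and $c'-1$. A question mark stands for an arbitrary block. The lists show that non-aligned common factors have bounded length, so the finiteness assumption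 of Proposition~\ref{prop:crit} holds.

\subsection{$k=6$}\label{sec:k6}

{\scriptsize
\begin{verbatim}
P_X 12345 32415 42513 52314 21354 31524 51234 13254 23514 53412 43152 13542 53241 34251
P_Y 12345 24315 34125 14523 54321 34251 24153 45123 15243 54213 41253 21543 51342 31245
XX  24531 54132 14235 43215 23145 13425 32415 42135 12534 52314 32154 12453 25413
XY  45231 25341 35142 15243 25413 45312 51342 31452 15432 53412 43152 13254 23451
YX  21435 41532 51234 13254 23514 53124 32154 12534 52431 42351 32541 52143 24153
YY  14235 24315 34512 54213 24153 14352 45312 35142 54132 43152 13542 53241 23145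
XXY 51423 41253 21354 31452 41532 51234 13254 23514 31524 12534 52314 32415 42513
XYX 43521 53124 13425 32415 42135 12345 24315 34125 14523 54213 24153 14352 45312
XYY 35421 45231 25134 15432 45312 35214 51234 21354 15324 52314 32154 12453 42351
YXX 14523 54321 34125 42135 12345 32415 21435 41325 31524 51234 21354 31452 15432
YXY 45123 15243 25341 35142 15432 45231 53241 23451 35421 52431 42351 32154 12453
YYX 13425 43521 53124 32154 12534 52314 21354 31524 51423 41253 21543 51342 14352
\end{verbatim}
}

\paragraph{Factors of length $4$, by label.}
\begin{itemize}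
\item $X$, $1$--$10$: BAAC, AACB, ACBB, CBBC, BBCB, BCBA, CBAB, BABB, ABBA, BBAC. $XX$, $11$--$13$: BACB, ACBA, CBAA. $XY$, $11$--$13$: BACC, ACCB, CCBA.
\item $Y$, $1$--$10$: CBAA, BAAB, AABA, ABAC, BACB, ACBC, CBCC, BCCB, CCBA, CBAA. $YX$, $11$--$13$: BAAB, AABA, ABAA. $YY$, $11$--$13$: BAAC, AACB, ACBA.
\end{itemize}
Shorter factors are prefixes of these.

\paragraph{(S).} Bad means $5j>7I+(c'-c)$, with $2\le j\le4$ and $c'-c\ge j-6$.

$I=1$: the texts $325413$, $324153$, $243152$ have no piece of length $2$.

$I=2$: $j=2$ needs $c'-c\le-5$, impossible. The texts are AA $521435$, AB $524315$, AC $245312$, BA $425134$, BB $421354$, BC $214352$, CB $341253$, CC $413254$; they have no piece of length $3$.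

$I=3$: $j\le3$ needs $c'-c\le-7$, impossible. The products are BAA $52314$, AAC $24153$, ACB $54321$, CBB $14235$, BBC $23145$, BCB $41325$, CBA $14523$, BAB $52143$, ABB $42351$, BBA $12534$, BAC $21543$, AAB $12453$, ABA $42135$, CBC $42135$, BCC $13425$, CCB $31245$, ACC $43521$; no text has a piece of length $4$ ($1234$, $2345$ or $3451$).

$I\ge4$: $c'-c\le-9$ would be needed, impossible.

\paragraph{(R).} None of the products of length at most $3$ is $23451$ or $51234$.

\paragraph{(N).} For $I=1,2$ no product fixes $1$, so $u=v=0$. Let $I=3$; the bound is $u+1+v\le4$. The products fixing $1$ are CBB, CBA, BBA, AAB, BCC with $(u,v)=(2,1),(1,1),(1,2),(1,2),(2,1)$. If $u=0$ then $u+1+v\le3$. If $u\ge1$, the next factor is BBC after CBB (CBB occurs only in CBBC), some BA$\cdot$ after CBA or BBA, some AB$\cdot$ after AAB, and CCB after BCC; none of these products fixes $1$, so $v=0$ and $u+1+v\le3$.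

\paragraph{(K), close matches.} The coincidences, with $I$ in parentheses, are:
\begin{itemize}
\item $XX$: $1\sim7$ $(19)$, $3\sim10$ $(20)$. $XY$: $9\sim10$, $10\sim11$ $(14)$, $7\sim12$ $(18)$. $YX$: $6\sim13$ $(20)$. $YY$: $9\sim4$ $(8)$, $6\sim5$ $(12)$, $1\sim2$ $(14)$.
\item $XXY$: $4\sim3$ $(25)$; $6\sim6$, $7\sim7$, $8\sim8$ $(26)$; $5\sim9$ $(30)$; $3\sim11$ $(34)$; $1\sim12$, $2\sim13$ $(37)$. $XYX$: $1\sim4$ $(29)$, $0\sim6$ $(32)$. $XYY$: $6\sim7$ $(27)$, $4\sim8$ $(30)$, $3\sim10$ $(33)$.
\item $YXX$: $3\sim1$, $4\sim2$ $(24)$; $2\sim3$ $(27)$; $0\sim5$ $(31)$. $YXY$: $7\sim1$, $8\sim2$ $(20)$. $YYX$: $10\sim10$, $11\sim11$, $12\sim12$ $(26)$.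
\end{itemize}
Consecutive pairs with the same $I$ in the same context form one match. The pair $6\sim13$ of $YX$ continues with $7\sim1$, $8\sim2$ if $Y$ follows, so there $f\le3$. At block boundaries matches do not continue further: before $0\sim6$ and $0\sim5$ the types are $C$ or $A$ against $X_6=B$ and $X_5=B$; after $2\sim13$ they are $X_3=A$ against $B$ or $C$; after $12\sim12$ they are $Y_{13}=A$ against $X_{13}=C$. So $f=3$ only for $I=20,26$, $f=2$ only for $I=14,24,37$, and otherwise $f=1$. Since $\mathsf s\le4$, (K) holds for $f=1$, $I\ge9$ ($60\le63$), for $f=2$, $I\ge14$ ($95\le98$) and for $f=3$, $I\ge20$ ($130\le140$). There remains $I=8$, the pair $9\sim4$ of $YY$, with $\mathsf s=\ell(Y_9,Y_4)+\rho(Y_{10},Y_5)=\ell(C,A)+\rho(C,B)=0$ and $40\le56$.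

\paragraph{(K), far matches.} Here $I\ge28$, and a violation means $7I<35g+40+5\mathsf s$, $\mathsf s\le4$. For $g\le3$ this gives $I\le23$; for $g=4$: $I\le28$; for $g=5$: $I\le33$; for $g=6$, $\mathsf s=0,2$: $I\le35,37$; for $g=7$, $\mathsf s=0$: $I\le40$. The repeated factors of length $4$ are BAAC ($X1$, $YY11$), AACB ($X2$, $YY12$), BACB ($Y5$, $XX11$), ACBA ($XX12$, $YY13$), CBAA ($Y1$, $Y10$, $XX13$), CCBA ($Y9$, $XY13$), BAAB ($Y2$, $YX11$), AABA ($Y3$, $YX12$). At the same labels $X$ and $Y$ agree only at $3;5;7,8;11,12$, in factors of length at most $2$. Joining, we obtain the maximal non-aligned common factors with $g\ge4$: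
\begin{itemize}
\item[(a)] $X_{13}|X_1\cdots X_5\leftrightarrow Y_{10}\cdots Y_{13}|Y_1Y_2$ (CBAACB), $g=6$, if the $X$ containing $X_1\cdots X_5$ is preceded by $X$ and the $Y$ containing $Y_{13}$ is followed by $Y$. The neighbors are $X_{12}=A$, $Y_9=C$ on the left and $X_6=B$, $Y_3=A$ on the right, so $\mathsf s=2$. If the $X$ is preceded by $Y$ and the $Y$ followed by $Y$: $X_1\cdots X_5\leftrightarrow Y_{11}\cdots Y_{13}|Y_1Y_2$, $g=5$ (on the left $Y_{13}=A$ against $Y_{10}=C$). If the $X$ is preceded by $X$ and the $Y$ followed by $X$: $g=4$ (on the right $X_4=C$ against $X_1=B$). $I\equiv\pm3\pmod{13}$.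
\item[(b)] $X_{11}X_{12}X_{13}|X_1\leftrightarrow Y_5\cdots Y_8$ (BACB), $g=4$ ($X_{10}=B$, $Y_4=A$; $X_2=A$, $Y_9=C$). $I\equiv\pm6$.
\item[(c)] $X_{12}X_{13}|X_1X_2X_3\leftrightarrow Y_{13}|Y_1\cdots Y_4$ (ACBAA), $g=5$ ($X_{11}=B$, $Y_{12}=A$; $X_4=C$, $Y_5=B$); if $Y_1$ is preceded by $X$ instead, $g=4$ ($X_{12}=A$, $X_{13}=C$). $I\equiv\pm1$.
\item[(d)] $Y_1Y_2\cdots\leftrightarrow Y_{10}Y_{11}\cdots$: CBAA, extended on the left by $C$ if $Y_1$ is preceded by $X$ ($X_{13}=Y_9$), and on the right by BA if $Y_{13}$ is followed by $X$ ($Y_5Y_6=X_1X_2$). So $g\in\{4,5,6,7\}$. If $g\ge6$, the right neighbors are $Y_7=C$, $X_3=A$ with $\rho=0$, and the left ones are $X_{12}=A$, $Y_8=B$ or $Y_{13}=A$, $Y_9=C$ with $\ell=0$; so $\mathsf s=0$. $I\equiv9$ ($Y_1$ first) or $I\equiv4$ ($Y_{10}$ first).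
\end{itemize}
For $g=4$ only $I=28\equiv2$ is possible, which is not among the residues. For $g=5$, $28\le I\le33$ has residues $2,\dots,7$; this leaves $I=29$ in (a), nothing in (c), and $I=30$ in (d). For $g\ge6$ it leaves $I=29,36$ in (a) and $I=30,35$ in (d). We exclude these.
\begin{itemize}
\item (a), $I=29$: $Y$ comes first and $X$ is three blocks later. If $g=5$, the four blocks are $YYYX$, impossible. If $g=6$, they are $YYXX$, and the first pair of states is $9\sim12$ in the context $YYX$, which is not a coincidence.
\item (a), $I=36$, $g=6$: the blocks are $XX?YY$, impossible (a cube arises).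
\item (d), $I=30$: the state at offset $9$ of a $Y$ equals the state at the end of the second block after it. But $9\sim13$ is not a coincidence: $54213\ne15432,12453,14352$ ($YXX$, $YXY$, $YYX$).
\item (d), $I=35$: the blocks are $YXY$ and $0\sim9$ would be a coincidence, which it is not.
\end{itemize}
So (K) holds for $k=6$.

\subsection{$k=7$}\label{sec:k7}

{\scriptsize
\begin{verbatim}
P_X 123456 324651 264153 614523 412563 216543 156423 546321 643125 342165 241563 451623 152643
P_Y 123456 243516 453126 352146 251643 156342 536241 326145 216435 146532 456312 651342 153246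
XX  256341 536142 316452 615432 513462 143652 463251 362154 265134 561432 641352 145362
XY  562413 642153 245163 541362 143265 423561 253164 513624 163425 643215 341265 142563
YX  352641 562143 612453 215463 516423 146253 426351 623154 325164 521463 241653 145623
YY  523416 243156 345126 541623 146325 436521 356124 516234 126435 246315 641325 143526
XXY 435612 365142 564132 461235 162534 652431 542136 412356 132654 362514 261534 165432
XYX 245361 435162 315642 514632 413652 163542 653241 352146 254136 451632 561342 164352
XYY 452613 562143 264153 461352 163254 623451 243156 413526 153624 563214 361254 162453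
YXX 546321 436125 316245 614235 413265 123645 263541 365142 564132 461235 621345 124365
YXY 465213 625143 524163 421365 123564 253461 543162 413652 163254 623514 321564 125463
YYX 345621 465123 615243 514263 416253 126543 256341 653142 354162 451263 521643 124653
\end{verbatim}
}

\paragraph{Factors of length $3$, by label.}
\begin{itemize}
\item $X$, $1$--$10$: BCD, CDA, DAA, AAD, ADC, DCB, CBA, BAB, ABD, BDA. $XX$, $11,12$: DAB, ABC. $XY$, $11,12$: DAD, ADD.
\item $Y$, $1$--$10$: DDA, DAB, ABB, BBC, BCC, CCD, CDC, DCD, CDA, DAB. $YX$, $11,12$: ABB, BBC. $YY$, $11,12$: ABD, BDD.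
\end{itemize}

\paragraph{(S).} Bad means $6j>8I+(c'-c)$, with $2\le j\le5$ and $c'-c\ge j-7$.

$I=1$: in the texts $3254163$, $3246513$, $2436512$, $2435162$ the only piece of length $2$ is $12$ at the end of the text of $C$, with $c'-c=5$; and $12\le13$.

$I=2$: the products are AA $521436$, AB $524613$, AD $245136$, BA $425631$, BB $426153$, BC $264153$, BD $264531$, CB $346152$, CC $463152$, CD $463521$, DA $341526$, DC $453612$, DD $453126$. No text has a piece of length $3$ (note that $612$ is not a factor of $1234561$). For $j=2$ one needs $c'-c=-5$, the pair $61$ at the beginning of the text; no text begins with $61$.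

$I=3$: $j\le3$ needs $c'-c\le-7$, impossible. The products are BCD $614523$, CDA $362541$, DAA $142536$, AAD $241356$, ADC $415632$, DCB $356214$, CBA $645132$, BAB $526134$, ABD $264153$, BDA $463521$, DAB $145623$, ABC $264315$, DAD $451236$, ADD $415326$, DDA $352146$, ABB $426315$, BBC $216354$, BCC $614352$, CCD $613542$, CDC $653124$, DCD $563142$, BDD $654321$. No text has a piece of length $4$ ($1234$, $2345$, $3456$ or $4561$).

$I\ge4$: $j=5$ needs $c'-c\le-3$ but $c'-c\ge-2$; $j\le4$ needs $c'-c\le-9$. Both are impossible.

\paragraph{The images of $1$.} Let $e_I(i)$ be the image of $1$ under the product of the $I$ types following offset $i$. If $P$ and $P'$ are the states at this offset and $I$ types later, the product is $P^{-1}P'$, so $e_I(i)$ is the column in which $P$ has the first letter of $P'$. From the list of states: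
\[
\begin{array}{c|c|c|c|c}
&e_4,\ i=0,\dots,8&i=9,10,11&e_5,\ i=0,\dots,7&i=8,\dots,11\\\hline
X&4,2,4,4,5,6,5,2,4&XX:3,4,6;\ XY:6,5,5&2,6,5,1,6,1,4,6&XX:5,6,6,4;\ XY:6,5,1,2\\
Y&2,5,2,1,1,1,5,3,2&YX:5,2,1;\ YY:4,6,4&1,4,3,3,3,5,3,4&YX:5,4,3,6;\ YY:6,6,4,2
\end{array}
\]

\paragraph{(R).} For $I\le3$ none of the products above is $234561$ or $612345$. For $I=4$ a rotation has $e_4=2$ or $6$. The factors with $e_4=2$ are CDAA $264531$, BABD $216354$, DDAB $251643$, ABBC $236514$, CDAB $265143$; those with $e_4=6$ are DCBA $651234$, ABCD $634125$, BDAD $653241$, ABDD $614523$. None is $234561$ or $612345$.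

\paragraph{(N).} For $I=1,2$ no product fixes $1$, so $u=v=0$. For $I=3$ the bound is $4$, and only DAA and DAB fix $1$, with $(u,v)=(2,1),(1,1)$. If $u=0$ then $u+1+v\le2$. After DAA comes AAD, after DAB comes some AB$\cdot$; these do not fix $1$, so if $u\ge1$ then $v=0$ and $u+1+v\le3$. For $I=4,5$ the bounds are $5$ and $6$. A non-identity permutation of six letters fixes at most $4$ of them, so $u,v\le4$, and the inequality holds if $u=0$ or $v=0$. Otherwise two successive products fix $1$: two successive $1$'s in the table, where offset $0$ of a block follows offset $11$ of the preceding block. This happens only for $I=4$ at offsets $3,4$ and $4,5$ of $Y$, with the factors BBCC $136452$, BCCD $134562$, CCDC $153246$. Both times $u=v=1$, and $u+1+v=3$.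

\paragraph{(K), close matches.} The only coincidence is $2\sim3$ in $XYY$, with $I=25$, $f=1$. As $\mathsf s\le6$, $6(9+\mathsf s)\le90<200$.

\paragraph{(K), far matches.} Here $I\ge26$, and a violation means $8I<48g+54+6\mathsf s$. For $g\le2$ this gives $I\le23$; for $g=3$ it gives $I\le24,26,26,27,28,29$ for $\mathsf s=0,2,3,4,5,6$; for $g=5$, $\mathsf s=3$: $I\le38$. The repeated factors of length $3$ are CDA ($X2$, $Y9$), DAB ($XX11$, $Y2$, $Y10$), ABD ($X9$, $YY11$), ABB ($Y3$, $YX11$), BBC ($Y4$, $YX12$). At the same labels $X$ and $Y$ agree only at label $7$. The maximal non-aligned common factors with $g\ge3$ are: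
\begin{itemize}
\item $X_2X_3X_4\leftrightarrow Y_9Y_{10}Y_{11}$ (CDA), $\mathsf s=\ell(B,D)+\rho(A,B)=2$, $I\le26$, $I\equiv\pm5\pmod{12}$. But $26\equiv2$: none.
\item $X_{11}X_{12}|X_1\leftrightarrow Y_2Y_3Y_4$ (DAB), $\mathsf s=\ell(B,D)+\rho(C,B)=0$, and $X_9X_{10}X_{11}\leftrightarrow Y_{11}Y_{12}|Y_1$ (ABD), $\mathsf s=\ell(B,D)+\rho(A,D)=0$. Then $I\le24$: none.
\item $X_{11}X_{12}|X_1\leftrightarrow Y_{10}Y_{11}Y_{12}$ (DAB; $X_{10}=B$ against $Y_9=C$, and $X_2=C$ against $B$ or $D$), $g=3$, $I\le29$, $I\equiv\pm1$: none in $[26,29]$.
\item $Y_2\cdots\leftrightarrow Y_{10}\cdots$ (on the left $Y_1=D$, $Y_9=C$, $\ell=0$). If $Y_{12}$ is followed by $Y$, then $Y_5=B$ meets $Y_1=D$: DAB, $g=3$, $\mathsf s=0$: none. If it is followed by $X$: DABBC, $g=5$, and then $Y_7=C$ meets $X_3=D$, so $\mathsf s=\rho(C,D)=3$, $I\le38$, $I\equiv8$ ($Y_2$ first) or $4$ ($Y_{10}$ first). For $I=32$ the blocks are $YXY$, and $1\sim9$ is not a coincidence. For $I=28$ the blocks are $YXXY$ or $YXYY$; the state at offset $9$ of the first $Y$ is $146532$, and the states at offset $1$ of the last block are $124365\circ D=234615$ and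 $125463\circ D=245613$. So there is no match.
\end{itemize}
So (K) holds for $k=7$.

\subsection{$k=8$}\label{sec:k8}

The letter $7$ is omitted.

{\scriptsize
\begin{verbatim}
P_X 123456 243651 463152 361254 165243 564231 624135 421536 125634 265431 564132 461235 163254
P_Y 123456 325461 245163 415362 135264 532461 342165 241563 146532 645231 425136 521634 126435
XX  623451 243156 341652 145623 542631 462135 261534 165432 645231 542136 241635 143652
XY  365241 625143 215346 135642 536241 326145 621543 124536 425631 265134 561432 164235
YX  246531 456132 651234 153246 354261 524163 421365 123564 253461 354162 451263 156234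
YY  623451 243156 413652 163254 362451 642153 241356 145362 543261 423165 321564 125463
XXY 345621 465123 615324 135426 534621 364125 461523 162534 265431 645132 541236 142635
XYX 624531 254136 451632 153624 352641 562143 261345 163542 653241 352146 251643 154632
XYY 463251 623154 213456 143652 346251 426153 621354 125346 523641 263145 361542 165243
YXX 526431 246135 641532 143526 342561 452163 251364 153462 543261 342165 241563 146532
YXY 653241 523146 213645 163542 365241 625143 521346 124365 423561 253164 351462 154263
YYX 245361 435162 531264 136245 634251 324156 421653 126354 236451 634152 431256 135264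
\end{verbatim}
}

\paragraph{Factors of length $3$, by label.}
\begin{itemize}
\item $X$, $1$--$10$: DDC, DCB, CBB, BBD, BDC, DCC, CCD, CDC, DCC, CCB. $XX$, $11,12$: CBD, BDD. $XY$, $11,12$: CBB, BBD.
\item $Y$, $1$--$10$: BDD, DDD, DDC, DCD, CDC, DCB, CBC, BCD, CDC, DCC. $YX$, $11,12$: CCD, CDD. $YY$, $11,12$: CCB, CBD.
\end{itemize}

\paragraph{(K), close matches.} We begin with these, since one consequence is used in (S). The coincidences are: $XXY$: $9\sim9$ ($I=24$); $XYY$: $4\sim12$ ($32$); $YYX$: $4\sim12$ ($32$); $YXX$: $6\sim10$, $7\sim11$, $8\sim12$ ($28$). The first has $f=1$. So has the second, the next types being $X_5=B$ and $X_1=D$ (after $XYY$ comes $X$), and the third, the next types being $Y_5=C$ and $D$ or $B$. For $f=1$, as $\mathsf s\le6$, $7(10+\mathsf s)\le112\le9\cdot24$. In the last case the next block is $Y$ and $Y_9=C\ne B=Y_1$, so $f=3$, $\mathsf s=\ell(Y_6,X_{10})+\rho(Y_9,Y_1)=\ell(D,C)+\rho(C,B)=6$, and $7\cdot34=238\le252$. We record that there is no equality of states with $I\le23$.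

\paragraph{(S).} Bad means $7j>9I+(c'-c)$, $2\le j\le6$. The full texts are $T\,7\,T(1)$. As $7$ is always in column $7$, a piece containing it has $c=c'$, and a piece of length at least $2$ not containing it lies in columns $1$--$6$, so $c'-c\ge j-6$. A piece of length at least $2$ containing $7$ requires that $T$ fixes $6$ or $1$.

$I=1$: $325461$, $324651$, $243651$ have none of the pairs $12,23,34,45,56$ and fix neither $6$ nor $1$: there is no piece of length $2$.

$I=2$: $j=2$ needs $c'-c\le-5$, impossible. The products DD $463152$, DC $346152$, CB $425613$, BB $526413$, BD $245163$, CC $426153$, CD $264153$, BC $524163$ contain none of $123,234,345,456$ and fix neither $6$ nor $1$: no piece of length $3$.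

$I=3$: $j\le3$ needs $c'-c\le-7$, impossible. The products are DDC $361254$, DCB $645123$, CBB $521634$, BBD $246315$, BDC $541362$, DCC $641253$, CCD $216354$, CDC $461352$, CCB $625134$, CBD $265314$, BDD $415362$, DDD $613254$, DCD $416253$, CBC $526314$, BCD $214365$, CDD $614352$. They contain none of $1234,2345,3456$ and fix neither $6$ nor $1$: no piece of length $4$.

$I=4$: $j\le4$ needs $c'-c\le-9$ and $j=5$ needs $c'-c\le-2$, both impossible. For $j=6$ the piece has $c=c'$, and at least five of the six letters agree columnwise; so $P_r=P_{r+4}$, which does not occur.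

$I\ge5$: $c'-c\le-4$ would be needed with $j=6$, and less with smaller $j$; impossible.

\paragraph{(R)} holds because $7$ stays in column $7$.

\paragraph{(N).} For $I=1,2,3$ no product fixes $1$, so $u=v=0$. All three types are $4$-cycles on the six letters, hence odd. For $I=4$ (bound $5$) the product is even; if it is not the identity it fixes at most $3$ of the six letters, so $u\le4$ (the letter $7$ counts) and $v\le3$. For $I=5$ (bound $6$) it is odd and fixes at most $4$, so $u\le5$ and $v\le4$. The bounds hold if $u=0$ or $v=0$. So only two successive $1$'s in the following table matter ($e_I$ as in Section~\ref{sec:k7}).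
\[
\begin{array}{c|c|c|c|c}
&e_4,\ i=0,\dots,8&i=9,10,11&e_5,\ i=0,\dots,7&i=8,\dots,11\\\hline
X&1,5,2,6,1,4,6,1,1&XX:2,6,5;\ XY:5,2,4&5,4,1,3,4,1,3,3&XX:4,1,5,3;\ XY:5,2,6,3\\
Y&1,3,6,6,1,5,2,4,1&YX:4,1,4;\ YY:1,2,6&5,1,1,2,5,4,6,3&YX:6,2,6,3;\ YY:3,4,1,3
\end{array}
\]
For $I=4$ they occur at offset $7$ of $X$ and at offset $8$ of a $Y$ followed by $Y$. Both times the factors are CDCC $163254$, with $u=2$, and DCCB $145236$, with $v=1$; $u+1+v=4\le5$. For $I=5$ they occur at offset $1$ of $Y$: DDDCD $142653$ has $u=2$, DDCDC $124356$ has $v=2$; $u+1+v=5\le6$.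

\paragraph{(K), far matches.} Here $I\ge26$, and a violation means $9I<63g+70+7\mathsf s$, $\mathsf s\le6$. For $g\le1$ this gives $I\le19$. For $g=2$ it gives $I\le26$ if $\mathsf s=6$ and $I\le24$ otherwise. But $I=26$ with $b\ge3$ is possible only for offsets $11$ and $1$, so the three pairs of the match cannot all be far. So $g\ge3$, and the bounds are
\[
\begin{array}{c|cccc|cc|c|c}
g&3&3&3&3&4&4&5&7\\
\mathsf s&0&2&4&6&2&4&2&2\\\hline
I\le&28&30&31&33&37&38&44&58
\end{array}
\]
The repeated factors of length $3$ are DDC ($X1$, $Y3$), DCB ($X2$, $Y6$), CBB ($X3$, $XY11$), BBD ($X4$, $XY12$), DCC ($X6$, $X9$, $Y10$), CCD ($X7$, $YX11$), CDC ($X8$, $Y5$, $Y9$), CCB ($X10$, $YY11$), CBD ($XX11$, $YY12$), BDD ($XX12$, $Y1$). At the same labels $X$ and $Y$ agree only at $2;6,7;11$, in factors of length at most $2$. Joining gives the following list. ``Two apart'' means that a pair of states of the match would be two blocks apart with the offsets given, and it is not among the coincidences above. The state in a block three blocks later is found by relabeling by the last entry of the context list of the first three blocks.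
\begin{enumerate}
\item $X_1X_2X_3\leftrightarrow Y_3Y_4Y_5$ (DDC). Left neighbors $B$ or $C$ and $Y_2=D$, right ones $X_4=B$, $Y_6=D$; $\mathsf s\le4$, $I\le31$, $I\equiv\pm2\pmod{12}$. $I=26$: $0\sim2$, two apart.
\item $X_8X_9X_{10}\leftrightarrow Y_5Y_6Y_7$ (CDC), $\mathsf s=\ell(C,D)+\rho(C,B)=6$, $I\le33$, $I\equiv\pm3$. $I=27$ ($Y$ first): $4\sim7$, two apart. $I=33$ ($X$ first; $XXYY$ or $XYXY$): $P_X(7)=421536$, but offset $4$ of the last block has $123456$ or $143526$.
\item $Y_5Y_6Y_7\leftrightarrow Y_9Y_{10}Y_{11}$ (CDC), $\mathsf s=\ell(D,B)+\rho(B,C)=4$, $I\le31$, $I\equiv\pm4$. $I=28$: $4\sim8$, two apart.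
\item $X_2X_3X_4\leftrightarrow Y_6Y_7Y_8$ (DCB), $\mathsf s=\ell(D,C)+\rho(B,C)=6$, $I\le33$, $I\equiv\pm4$. $I=28$ ($X$ first): $1\sim5$, two apart. $I=32$ ($Y$ first; $YXYX$ or $YYXX$): $P_Y(5)=532461$, but offset $1$ of the last block has $524361$ or $325461$.
\item $X_6X_7X_8\leftrightarrow X_9X_{10}X_{11}$ (DCC), $\mathsf s=\ell(B,C)+\rho(D,B)=2$, $I\le30$, $I\equiv\pm3$. $I=27$: $5\sim8$, two apart.
\item $X_6\cdots\leftrightarrow Y_{10}\cdots$ (left neighbors $X_5=B$, $Y_9=C$): DCC if $Y$ is followed by $Y$ (right neighbors $X_9=D$, $Y_1=B$), DCCD if it is followed by $X$ ($X_{10}=C$, $X_2=D$). $\mathsf s=2$, $I\le30$, respectively $37$, $I\equiv\pm4$. $I=28$ ($X$ first): $5\sim9$, two apart. $I=32$ ($Y$ first, followed by $X$; only $YXYX$): $P_Y(9)=645231$, but offset $5$ of the last block has $632541$.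
\item $X_{12}|X_1X_2\leftrightarrow Y_1Y_2Y_3$ with $Y$ preceded by $X$ (BDD; $X_{11}=C$, $X_{12}=B$; $X_3=C$, $Y_4=D$), $\mathsf s=\ell(C,B)+\rho(C,D)=2$, $I\le30$, $I\equiv\pm1$: none in $[26,30]$. (If $Y$ is preceded by $Y$, the factor extends to the left and belongs to item 9.)
\item $X_3\cdots X_6\leftrightarrow X_{11}X_{12}|Y_1Y_2$ (CBBD), $\mathsf s=\ell(D,C)+\rho(C,D)=4$, $I\le38$, $I\equiv8$ ($X_3$ first) or $4$. $I=32$: $2\sim10$, two apart. $I=28$ ($XYXX$ or $XYYX$): $P_X(10)=564132$, but offset $2$ of the last block has $624135$ or $235146$.
\item $X_8\cdots\leftrightarrow Y_9\cdots$ (left neighbors $X_7=C$, $Y_8=B$, $\ell=2$), $I\equiv1$ ($X$ first) or $11$ ($Y$ first). The right neighbors below have $\rho=0$, so $\mathsf s=2$.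
 \begin{itemize}
 \item $Y$ followed by $X$ ($X_{12}=B$, $X_1=D$): CDCC, $g=4$, $I\le37$. $I=37$: of the contexts only $XXYYX$ occurs ($XYXYX$ is an overlap); $P_X(7)=421536$, but offset $8$ of the fourth block has $165324$. $I=35$: $YXYX$; $P_Y(8)=146532$, but offset $7$ of the last block has $251643$.
 \item $X$ and $Y$ both followed by $Y$ ($Y_1=B$, $Y_2=D$): CDCCB, $g=5$, $I\le44$. $I=37$: $XYXYY$; $421536$ against $162345$. $I=35$: $YYXXY$; $146532$ against $231654$.
 \item $X$ followed by $X$, $Y$ followed by $Y$ ($X_3=C$, $Y_4=D$): CDCCBDD, $g=7$, $I\le58$. Three blocks apart ($I=35,37$) would need $XX?YY$ or $YY?XX$, which do not occur. Four apart: $I=49$ needs $XX??YY$, so $XXYXYY$. The product of $XXYX$ is $152436$, and relabeling $P_Y(8)=146532$ gives $146325\ne421536$. $I=47$ needs $YY??XX$, so $YYXYXX$. The product of $YYXY$ is $134256$, and relabeling $P_X(7)=421536$ gives $231546\ne146532$. The next values of $I$ are $59$ and $61$, beyond the bound.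
 \end{itemize}
\end{enumerate}
So (K) holds for $k=8$.

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
The finiteness assumption of Proposition~\ref{prop:crit} holds by Section~\ref{sec:aligned} (aligned common factors) and by the lists above (non-aligned ones). Condition (K) holds for matches from aligned common factors by Section~\ref{sec:group}, for close matches by the lists of coincidences, and for far non-aligned matches by the lists of common factors. Conditions (S), (R), (N) were checked for each $k$. So the two-sided word $w$ is $\frac{k}{k-1}^+$-free, and so is its part from row $0$ on, in which $a$ occurs exactly at the multiples of $k+1$.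
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides} \emph{Last Cases of Dejean's Conjecture}, slides, \texttt{http://www.mccme.ru/\~{}anromash/workshop/slides/rao.pdf}.
\end{thebibliography}

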